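# Connectedness of preimages under a section of an ample vector bundle

## 1. A conic, a surface, and two disjoint lines

Let $M=\mathbb P^1$ with coordinates $[x_0:x_1]$ and let $E=\mathcal O(1)$. The total space of $E$ is easy to see: it is
$$E=\{[x_0:x_1:y]\in\mathbb P^2 : (x_0,x_1)\neq(0,0)\}=\mathbb P^2\setminus\{p\},\qquad p=[0:0:1],$$
with projection $[x_0:x_1:y]\mapsto[x_0:x_1]$. Indeed $y/x_0$ is a fibre coordinate where $x_0\ne0$, $y/x_1$ is one where $x_1\neq 0$, and they differ by the factor $x_0/x_1$. A section of $E$ is a linear form $\ell$, and its image is the line $y=\ell(x)$.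

Take the conic $V=\{y^2=x_0x_1\}$. It does not contain $p$, so it is a closed curve in $E$. For the section $s=ax_0+bx_1$ we get
$$s^{-1}(V)=\{a^2x_0^2+(2ab-1)x_0x_1+b^2x_1^2=0\}\subset\mathbb P^1 .$$
The three coefficients are never all zero (if $a=b=0$ the middle one is $-1$), and the discriminant is $(2ab-1)^2-4a^2b^2=1-4ab$. So $s^{-1}(V)$ is never empty; it consists of two points, except when $4ab=1$, where it is one point. Here $V$ has dimension $1$, equal to the rank of $E$: the preimage is non-empty, but usually disconnected.

Go up one dimension: $M=\mathbb P^2$, $E=\mathcal O(1)=\mathbb P^3\setminus\{p\}$, and $V\subset E$ a closed irreducible surface. Its closure in $\mathbb P^3$ is $\{F(x_0,x_1,x_2,y)=0\}$ with $F$ homogeneous of degree $e\ge1$, and for a linear form $s=\ell$ we have $s^{-1}(V)=\{F(x,\ell(x))=0\}$. This is $\mathbb P^2$ or a plane curve, and plane curves are connected because any two components meet. Now $\dim V=2$ exceeds the rank $1$, and the preimage is connected for every $s$.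

Finally take $M=\mathbb P^1\times\mathbb P^1$, $E=\mathrm{pr}_1^*\mathcal O(2)$, $V$ the image of the section $x_0x_1$, and $s=0$. Again $\dim V=2>1$, but $s^{-1}(V)=\{x_0x_1=0\}$ is a union of two disjoint lines. What differs is that this $E$ is not ample: it is trivial along the second factor.

So we ask: if $E$ is ample of rank $d$ and $V\subset E$ is closed and irreducible of dimension greater than $d$, is $s^{-1}(V)$ connected for every section $s$?

## 2. Ampleness, the statement, and sheaf tools

Varieties are reduced and over $\mathbb C$; sheaves live on the classical topology. A vector bundle is identified with its total space. We put $\Lambda=\mathbb Z/2$, and cohomology has coefficients in $\Lambda$ unless others are written. On the spaces below (algebraic varieties) sheaf cohomology of $\Lambda$ is singular cohomology.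

**Definition (ample).** For a vector bundle $E$ on $M$ let $\mathbb P(E)=\operatorname{Proj}\operatorname{Sym}E$. Its points are the one-dimensional quotients of fibres $E_x$, that is, the lines $[\lambda]$ in $E_x^*$. The bundle $E$ is ample (in Hartshorne's sense) if $\mathcal O_{\mathbb P(E)}(1)$ is ample on $\mathbb P(E)$.

For a line bundle $L$ we have $\mathbb P(L)=M$ and $\mathcal O(1)=L$, so this is the usual notion. A direct sum of ample line bundles is ample, and ampleness is preserved by restriction to closed subvarieties and by pullback along finite maps.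

**Theorem A.** Let $M$ be an irreducible projective variety, $E$ an ample vector bundle of rank $d$ on $M$, $s:M\to E$ a section, and $V\subset E$ an irreducible closed subvariety of dimension $n$. If $n\ge d$, then $s^{-1}(V)\ne\emptyset$. If $n>d$, then $s^{-1}(V)$ is connected.

The conic shows that $n>d$ cannot be replaced by $n\ge d$ in the second claim. A family of instances is given by degeneracy loci: for bundles $A,B$ of ranks $a,b$ with $E=\operatorname{Hom}(A,B)$ ample, and $V\subset E$ the maps of rank $\le k$, the codimension of $V$ is $(a-k)(b-k)$. So $n>d$ means $\dim M>(a-k)(b-k)$, and $s_\sigma^{-1}(V)$ is the locus where $\sigma:A\to B$ has rank $\le k$.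

If $d=0$, then $E=M$ and $s^{-1}(V)=V$ is irreducible, so the theorem holds. From now on $d\ge1$, and thus $n\ge1$ in both claims.

We shall use the following textbook facts. Complexes are bounded below, and $H^m(S,G)$ denotes hypercohomology.

1. (F1) Proper base change. If $f$ is proper, $Rf_*=Rf_!$ and it commutes with arbitrary base change. Moreover $R(f_1f_2)_!=Rf_{1!}Rf_{2!}$.
2. (F2) For $i:I\to A$ closed with open complement $j:U\to A$ there are triangles $j_!j^*K\to K\to i_*i^*K\to$ and $i_*i^!K\to K\to Rj_*j^*K\to$.
3. (F3) Homotopy invariance. If $\rho:S\to T$ is locally trivial with fibre $\mathbb C^k$, then $\rho^*:H^m(T,G)\to H^m(S,\rho^*G)$ is an isomorphism for every complex $G$ on $T$.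
4. (F4) Artin's theorem (SGA 4, XIV, Thm. 3.1, and XVI, Thm. 4.1 for the comparison with the classical topology). Let $f:S\to T$ be an affine morphism of complex varieties and $G$ a constructible torsion sheaf on $S$. Then $\dim\operatorname{supp}R^kf_*G\le\dim\operatorname{supp}G-k$, where the support means the closure of the set of points with non-zero stalk. In particular, if $T$ is affine, $H^p(T,G)=0$ for $p>\dim\operatorname{supp}G$.

As an illustration of (F4): for $\mathbb C^*\subset\mathbb C$, which is affine, $R^1j_*\Lambda$ lives at $0$, of dimension $0=1-1$. For $\mathbb C^2\setminus0\subset\mathbb C^2$, which is not affine, $R^3j_*\Lambda$ is non-zero at $0$, although $2-3<0$.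

## 3. Connectedness read off from the cohomology of a complement

The purpose of this section is to turn Theorem A into a vanishing statement in two degrees.

**Lemma 1.** Let $X$ be an irreducible projective variety of dimension $n\ge1$. (i) $H^{2n}(X)\cong\Lambda$. (ii) If $\emptyset\neq Z_1\subset X$ is closed algebraic, then $H^{2n}(X\setminus Z_1)=0$.

*Proof.* (i) Since $\operatorname{Sing}X$ has real dimension $\le 2n-2$, the exact sequence
$$H^{2n-1}(\operatorname{Sing}X)\to H^{2n}_c(X_{reg})\to H^{2n}(X)\to H^{2n}(\operatorname{Sing}X)$$
has zero ends. As $X$ is irreducible, $X_{reg}$ is a connected $2n$-manifold, so $H^{2n}_c(X_{reg})\cong\Lambda$ by Poincaré duality.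

(ii) Triangulate $X$ so that $Z_1$ and $\operatorname{Sing}X$ are subcomplexes; after a barycentric subdivision $Z_1$ is a full subcomplex. Then a simplex meeting $Z_1$ meets it in a single face, and it is the join of that face with the opposite one. Sliding along the joins, $X\setminus Z_1$ retracts by deformation onto the subcomplex $C$ of simplices disjoint from $Z_1$. There are no simplices of dimension above $2n$, so $H_{2n}(C;\Lambda)$ is the group of simplicial $2n$-cycles in $C$, that is, of $2n$-cycles of $X$ with coefficient $0$ on all simplices meeting $Z_1$.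

By (i) and duality over a field, $X$ has exactly one non-zero $2n$-cycle mod $2$. It is the sum of all $2n$-simplices: no $(2n-1)$-simplex lies in $\operatorname{Sing}X$, so the interior of each one lies in the manifold $X_{reg}$, and it is a face of exactly two $2n$-simplices. Every point of $X$ is in the closure of $X_{reg}$, so every simplex is a face of a $2n$-simplex; in particular some $2n$-simplex meets $Z_1$. Hence the non-zero cycle is not in $C$, $H_{2n}(X\setminus Z_1;\Lambda)=0$, and dually $H^{2n}(X\setminus Z_1;\Lambda)=0$. $\square$

**Lemma 2.** Let $X$ be as in Lemma 1 and let $Z\subset X$ be closed algebraic. If $H^{2n}(X\setminus Z)=0$, then $Z\ne\emptyset$. If $H^{2n-1}(X\setminus Z)=0$, then $Z$ is not a disjoint union of two non-empty closed subsets.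

*Proof.* If $Z=\emptyset$, then $H^{2n}(X\setminus Z)=H^{2n}(X)\cong\Lambda\ne0$. This is the first claim.

For the second, use cohomology with support: the sequence
$$0=H^{2n-1}(X\setminus Z)\to H^{2n}_Z(X)\to H^{2n}(X)\cong\Lambda$$
is exact, so $\dim H^{2n}_Z(X)\le1$. Suppose $Z=Z_1\sqcup Z_2$ with both parts closed and non-empty. Each is a union of connected components of $Z$, hence algebraic. Since the parts are disjoint, $H^{2n}_Z(X)=H^{2n}_{Z_1}(X)\oplus H^{2n}_{Z_2}(X)$. By Lemma 1(ii) the sequence $H^{2n}_{Z_a}(X)\to H^{2n}(X)\to H^{2n}(X\setminus Z_a)=0$ shows that each summand surjects onto $\Lambda$. So $\dim H^{2n}_Z(X)\ge2$, a contradiction. $\square$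

For the conic of Section 1 with $s=0$: $X=\mathbb P^1$, $Z$ is two points, and $X\setminus Z=\mathbb C^*$ has $H^2=0$ but $H^1\neq0$.

## 4. Compact $V$, and what happens at infinity

The first thing to try is to view $Z$ as the zero locus of a section of an ample bundle, and to make the complement affine by passing to $\mathbb P(E)$.

**Lemma 3.** Let $P$ be an irreducible projective variety of dimension $n$, $G$ an ample bundle of rank $d\ge1$ on $P$, $\sigma$ a section, and $Z$ its zero locus. Then $H^m(P\setminus Z)=0$ for $m\ge n+d$. Hence $Z\neq\emptyset$ if $n\ge d$, and $Z$ is connected if $n>d$.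

*Proof.* The section $\sigma$ defines a section of $\mathcal O_{\mathbb P(G)}(1)$, which vanishes at $[\lambda]$ exactly when $\lambda(\sigma(x))=0$. As $\mathcal O(1)$ is ample, the complement $W$ of its zero locus is affine, of dimension at most $n+d-1$. Over $x$, the fibre of $W$ consists of the lines $[\lambda]$ with $\lambda(\sigma(x))\ne0$. If $\sigma(x)=0$ it is empty; if not, normalize $\lambda(\sigma(x))=1$, so it is an affine hyperplane in $G_x^*$. Thus $W\to P\setminus Z$ is locally trivial with fibre $\mathbb C^{d-1}$, and by (F3) and (F4) $H^m(P\setminus Z)\cong H^m(W)=0$ for $m>n+d-1$. If $n\ge d$, degree $2n$ is in this range; if $n>d$, degree $2n-1$ is too. Apply Lemma 2. $\square$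

This proves Theorem A when $V$ is compact. The fibres of $V\to M$ are then compact algebraic subsets of the affine spaces $E_x$, hence finite, so $V\to M$ is finite and the pullback of $E$ to $V$ is ample. The point $v\in V$ defines a tautological section of this pullback. Subtracting the pullback of $s$ gives a section with zero locus $V\cap s(M)\cong s^{-1}(V)$, and Lemma 3 applies.

Now let $V$ be arbitrary. Translation by $-s$ is an automorphism of the variety $E$ over $M$, so we assume $s=0$ from here on. Let $M_0\subset E$ be the zero section and $Z=V\cap M_0\cong s^{-1}(V)$. To regain compactness, let $\bar E$ be the bundle of lines in $E\oplus1$ over $M$, with points $[v:t]$; then $E=\{t\neq0\}\subset\bar E$. Put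
$$X=\overline V\subset\bar E,\qquad X_\infty=X\cap\{t=0\},\qquad \pi:X\to M .$$
So $X$ is irreducible and projective of dimension $n$, and $X\setminus X_\infty=V$. Also $Z=X\cap M_0=\{v=0\}$ is closed in $X$ and disjoint from $X_\infty$. In the case $E=\mathcal O(1)$ on $\mathbb P^1$, $\bar E$ is the blow-up of $\mathbb P^2$ at $p$, and $\{t=0\}$ is the exceptional curve.

The inclusion of the tautological line in $E\oplus1$, followed by projection to $E$, is a section $\tau$ of $\pi^*E\otimes\mathcal O_{\bar E}(1)$ on $X$ whose zero locus is exactly $Z$. Can we apply Lemma 3 to it? Not when $n>d$ and $X_\infty\neq\emptyset$. Locally $X_\infty$ is cut out in the irreducible variety $X$ by one equation that is not identically zero, so each component $X'$ of $X_\infty$ has dimension $n-1\ge d$. If $\pi^*E\otimes\mathcal O_{\bar E}(1)$ were ample on $X$, it would be ample on $X'$, and Lemma 3 would force $\tau$ to vanish somewhere on $X'$. But $v\ne0$ wherever $t=0$. So the bundle is not ample, and the approach stops at $X_\infty$.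

## 5. Line bundles: contracting the part at infinity

We now find out what replaces the vanishing of $H^m(X\setminus Z)$, in the case $d=1$. The tool is a contraction available in every rank.

**Construction of $c$.** Let $e:E^*\to M$ be the dual bundle, with zero section $z:M\to E^*$ and complement $w:E^*\setminus M\to E^*$. Choose $N>0$ with $\mathcal O_{\mathbb P(E)}(N)$ very ample, and let
$$Y=H^0(M,\operatorname{Sym}^NE)^*=H^0(\mathbb P(E),\mathcal O(N))^*,$$
a finite-dimensional vector space. A section $\sigma$ of $\operatorname{Sym}^NE$ is a regular function on $E^*$, homogeneous of degree $N$ on fibres. Define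
$$c:E^*\to Y,\qquad c(\lambda)(\sigma)=\sigma(\lambda).$$

**Lemma 4.** $c$ is proper, $c^{-1}(0)=M$, and the restriction $c^\circ:E^*\setminus M\to Y\setminus0$ is finite.

*Proof.* Let $\varphi:\mathbb P(E)\to\mathbb P(Y)$ be the embedding defined by $\mathcal O(N)$. As $\mathcal O(N)$ is globally generated, $\lambda\ne0$ implies $c(\lambda)\ne0$, and then $[c(\lambda)]=\varphi([\lambda])$. So $c^{-1}(0)=M$. For properness, choose a Hermitian norm on $E^*$ and a norm on $Y$. On the unit sphere bundle, which is compact, $|c|\ge\varepsilon$ for some $\varepsilon>0$. By homogeneity $|c(\lambda)|\ge\varepsilon|\lambda|^N$ everywhere, so preimages of compact sets are closed and bounded, hence compact. Then $c^\circ$, the base change of $c$ to $Y\setminus0$, is proper too. If $c(\lambda)=c(\lambda')\neq0$, then $[\lambda]=[\lambda']$ since $\varphi$ is injective, so $\lambda'=u\lambda$; and $c(u\lambda)=u^Nc(\lambda)$ gives $u^N=1$. So $c^\circ$ is proper with finite fibres, hence finite. $\square$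

For $E=\mathcal O(1)$ on $\mathbb P^1$ and $N=1$, $E^*=\{(\text{line }\ell\subset\mathbb C^2,\ \lambda\in\ell)\}$ is the blow-up of $\mathbb C^2$ at the origin, and $c(\ell,\lambda)=\lambda$ is the blow-down.

Let $w':Y\setminus0\to Y$ be the inclusion. For a complex $K$ on $E^*$ put
$$\Phi(K)=R\Gamma(E^*,w_!w^*K),$$
the cohomology of $E^*$ relative to $M$ with coefficients in $K$. We need two ways to compute it.

**Lemma 5.** (i) If $f:S\to E^*$ is proper and $G$ is a complex on $S$, there is a long exact sequence
$$\cdots\to H^m\Phi(Rf_*G)\to H^m(S,G)\to H^m(f^{-1}(M),G)\to H^{m+1}\Phi(Rf_*G)\to\cdots$$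
whose middle map is restriction. (ii) $\Phi(K)\cong R\Gamma(Y,w'_!Rc^\circ_*w^*K)$ for every $K$.

*Proof.* (i) Apply $R\Gamma(E^*,\cdot)$ to $w_!w^*K\to K\to z_*z^*K\to$ with $K=Rf_*G$. We have $R\Gamma(E^*,Rf_*G)=R\Gamma(S,G)$, and by proper base change $z^*Rf_*G$ is the direct image of $G|_{f^{-1}(M)}$. (ii) As $c$ and $c^\circ$ are proper and $cw=w'c^\circ$, (F1) gives
$$Rc_*w_!w^*K=R(cw)_!w^*K=R(w'c^\circ)_!w^*K=w'_!Rc^\circ_*w^*K .$$
Apply $R\Gamma(Y,\cdot)$. $\square$

**The case $d=1$.** If $v\neq0$ there is exactly one $\lambda\in E_x^*$ with $\lambda(v)+t=0$. So $[v:t]\mapsto\lambda$ identifies $\bar E\setminus M_0$ with $E^*$, and the divisor $\{t=0\}$ with the zero section. Under this identification $X\setminus Z$ becomes a closed subvariety $f:X\setminus Z\to E^*$ with $f^{-1}(M)=X_\infty$. By Lemma 5(ii), $\Phi(f_*\Lambda)=R\Gamma(Y,w'_!c^\circ_*w^*f_*\Lambda)$. Here $c^\circ$ is finite, so this is the cohomology of the affine space $Y$ in a single sheaf with support of dimension $\le n$, and it vanishes in degrees $m>n$ by Artin. Lemma 5(i) then says that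
$$H^m(X\setminus Z)\to H^m(X_\infty)\quad\text{is an isomorphism for }m\ge n+1 .$$
So the cohomology of $X\setminus Z$ in high degrees need not vanish, but it comes from $X_\infty$. This suffices: $\dim X_\infty\le n-1$, so $H^{2n}(X_\infty)=H^{2n-1}(X_\infty)=0$. Lemma 2 proves Theorem A for line bundles.

## 6. The incidence variety over $E^*$ in rank $d$

For general $d$ the equation $\lambda(v)+t=0$ no longer determines $\lambda$, so we keep all solutions. Let
$$A=X\times_ME^*,\qquad I=\{([v:t],\lambda)\in A:\ \lambda(v)+t=0\},\qquad U=A\setminus I,$$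
with inclusions $i:I\to A$, $j:U\to A$ and projections $r:A\to X$, $\rho=ri:I\to X$, $g:A\to E^*$, $q=g|_I$, $q_U=g|_U$. Here $A$ is a rank $d$ vector bundle over $X$, irreducible of dimension $n+d$, and $I$ is well defined and closed since the equation is homogeneous in $(v,t)$.

The next lemma collects what we need to know about $I$ and $U$.

**Lemma 6.**

1. $g$ and $q$ are proper.
2. $q_U:U\to E^*$ is affine.
3. $\rho$ has image in $X\setminus Z$, and $I\to X\setminus Z$ is Zariski-locally trivial with fibre $\mathbb C^{d-1}$. Locally over $X\setminus Z$ the pair $(A,I)$ is a product with $(\mathbb C^d,\mathbb C^{d-1})$.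
4. $q^{-1}(M)=\{\lambda=0,\ t=0\}=X_\infty$, and $\rho$ restricts on it to the inclusion $X_\infty\subset X\setminus Z$.
5. $i^!\Lambda_A\cong\Lambda_I[-2]$.

*Proof.* (1) $g$ is a base change of $X\to M$, which is proper, and $I$ is closed in $A$.

(2) Over an affine open $W\subset E^*$ on which $E$ is trivial, $A$ is closed in $\mathbb P^d\times W$, and $U$ is the part of it where the linear form $\lambda_1v_1+\dots+\lambda_dv_d+t$ is non-zero. Taking this form as a homogeneous coordinate in place of $t$, its non-vanishing locus in $\mathbb P^d\times W$ is $\mathbb C^d\times W$. So $q_U^{-1}(W)$ is closed in an affine variety, hence affine.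

(3) If $v=0$, then $t\ne0$ and the equation has no solution. On the open set of $X$ where $E$ is trivial and $v_1\neq0$, normalize $v_1=1$. Then $\lambda_1'=\lambda_1+v_2\lambda_2+\dots+v_d\lambda_d+t$ together with $\lambda_2,\dots,\lambda_d$ are fibre coordinates on $A$, and $I=\{\lambda_1'=0\}$. Such sets cover $X\setminus Z$.

(4) With $\lambda=0$ the equation reads $t=0$. Where $t=0$ we have $v\ne0$, so $X_\infty\subset X\setminus Z$.

(5) Compute $Rj_*\Lambda_U$ near a point of $I$. By (3) and local contractibility of $X$, there are arbitrarily small neighborhoods that meet $U$ in (contractible)$\times$(ball minus a complex hyperplane), which has the homotopy type of a circle. So $j_*\Lambda_U=\Lambda_A$ near $I$, $R^1j_*\Lambda_U|_I$ is a local system of rank one, and $R^kj_*\Lambda_U=0$ for $k\ge2$. By the second triangle of (F2), $i^!\Lambda_A$ is concentrated in degree $2$, where it is this local system. A rank one local system over $\mathbb Z/2$ is trivial. $\square$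

Can one repeat the argument for $d=1$ with $q:I\to E^*$? By (4) and Lemma 5(i), we want $H^m\Phi(Rq_*\Lambda_I)$ to vanish in high degrees, and $\dim I=n+d-1$ would give the right bound if $q$ were finite over $E^*\setminus M$. But it is only proper. For $V=E$, the fibre of $q$ over $\lambda\neq0$ is a hyperplane in $\mathbb P^d$, of positive dimension for $d\ge2$, and Artin's theorem says nothing about such a map. The way out is to look at the complement. The map $q_U$ is affine, and the whole of $A$ contributes nothing to $\Phi$, because $A$ is a vector bundle over $X=g^{-1}(M)$. So $I$ and $U$ have the same relative cohomology up to a shift: $U$ has dimension one more than $I$, and the passage from $I$ to $U$ raises the degree by $2-1=1$. The loss and the gain cancel.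

## 7. $H^m(X\setminus Z)$ and $H^m(X_\infty)$ agree for $m\ge n+d$

**Proposition 7.** The restriction $H^m(X\setminus Z)\to H^m(X_\infty)$ is an isomorphism for all $m\ge n+d$.

**Step 1.** *Relate $I$, $A$ and $U$.* Apply $Rg_*$ to $i_*i^!\Lambda_A\to\Lambda_A\to Rj_*\Lambda_U\to$ and use Lemma 6(5). This gives a triangle on $E^*$
$$Rq_*\Lambda_I[-2]\to Rg_*\Lambda_A\to B\to,\qquad B:=Rq_{U*}\Lambda_U. \tag{1}$$

**Step 2.** *The middle term contributes nothing.* More generally, for every complex $G$ on $X$,
$$\Phi(Rg_*r^*G)=0. \tag{2}$$
As $g$ is proper, Lemma 5(i) applies: we must show that $H^m(A,r^*G)\to H^m(g^{-1}(M),r^*G)$ is an isomorphism for all $m$. Now $g^{-1}(M)$ is the zero section $X\subset A$. Composing this restriction with $r^*:H^m(X,G)\to H^m(A,r^*G)$ gives the identity of $H^m(X,G)$, and $r^*$ is an isomorphism by (F3). So the restriction is an isomorphism. For (1) take $G=\Lambda_X$.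

**Step 3.** *The third term vanishes above degree $n+d$:* $H^m\Phi(B)=0$ for $m>n+d$. Let $U^\circ=q_U^{-1}(E^*\setminus M)$ and let $q_U^\circ:U^\circ\to E^*\setminus M$ be the restriction of $q_U$. It is affine by Lemma 6(2), and $\dim U^\circ\le n+d$. Since $w$ is open, $w^*B=Rq^\circ_{U*}\Lambda$. By Lemma 5(ii), and as $c^\circ$ is finite, there is a spectral sequence
$$H^p\bigl(Y,\ w'_!\,c^\circ_*\,R^kq^\circ_{U*}\Lambda\bigr)\ \Rightarrow\ H^{p+k}\Phi(B).$$
By Artin's theorem for $q_U^\circ$, the support of $R^kq^\circ_{U*}\Lambda$ has dimension $\le n+d-k$. The finite direct image $c^\circ_*$ and the extension by zero $w'_!$ do not increase this dimension, and all these sheaves are constructible. By Artin's theorem for the affine space $Y$, the term $(p,k)$ vanishes if $p>n+d-k$. So nothing remains in total degree $p+k>n+d$.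

**Step 4.** *Transfer to $I$.* The long exact sequence of $\Phi$ applied to (1) and Step 2 give
$$H^{m}\Phi(Rq_*\Lambda_I)=H^{m+2}\Phi(Rq_*\Lambda_I[-2])\cong H^{m+1}\Phi(B),$$
which is $0$ if $m+1>n+d$, that is, for $m\ge n+d$.

**Step 5.** *Transfer to $X\setminus Z$.* By Lemma 5(i) for the proper map $q$, with $q^{-1}(M)=X_\infty$, the restriction $H^m(I)\to H^m(X_\infty)$ lies in an exact sequence between $H^m\Phi(Rq_*\Lambda_I)$ and $H^{m+1}\Phi(Rq_*\Lambda_I)$. Both vanish for $m\ge n+d$, so it is an isomorphism there. By Lemma 6(3) and (F3), $\rho^*:H^m(X\setminus Z)\to H^m(I)$ is an isomorphism. By Lemma 6(4), the composition of $X_\infty\subset I$ with $\rho$ is the inclusion $X_\infty\subset X\setminus Z$, so the composite map is the restriction. $\square$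

*Proof of Theorem A.* $X_\infty$ is a proper closed subset of the irreducible variety $X$, so $\dim X_\infty\le n-1$ and $H^m(X_\infty)=0$ for $m\ge2n-1$. If $n\ge d$, then $2n\ge n+d$ and $H^{2n}(X\setminus Z)\cong H^{2n}(X_\infty)=0$, so $Z\ne\emptyset$ by Lemma 2. If $n>d$, then also $2n-1\ge n+d$ and $H^{2n-1}(X\setminus Z)\cong H^{2n-1}(X_\infty)=0$, so $Z\cong s^{-1}(V)$ is connected by Lemma 2. $\blacksquare$

## 8. A Lefschetz theorem with perverse coefficients for $\kappa$-ample bundles

The same diagram gives more if $\Lambda$ is replaced by a complex adapted to the singularities of $V$. In this section and the next, $F=\mathbb Z/\ell$ with $\ell$ prime, and $M$ is any projective variety, not necessarily irreducible.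

**Definition ($\kappa$-ample).** Following Sommese, $E$ is $\kappa$-ample if some $\mathcal O_{\mathbb P(E)}(N)$, $N>0$, is globally generated and the morphism it defines has all fibres of dimension $\le\kappa$.

Ample implies $0$-ample. The bundle $\mathrm{pr}_1^*\mathcal O(2)$ on $\mathbb P^1\times\mathbb P^1$ from Section 1 is $1$-ample: with $N=1$ the morphism is the first projection followed by the embedding of $\mathbb P^1$ as a conic.

**Definition (perverse half-spaces).** Let $D^b_c(W)$ denote the algebraically constructible bounded complexes of $F$-sheaves on $W$, and $D$ Verdier duality. Then $K\in{}^pD^{\le0}(W)$ if $\dim\operatorname{supp}\mathcal H^k(K)\le-k$ for all $k$, and $L\in{}^pD^{\ge0}(W)$ if $DL\in{}^pD^{\le0}(W)$. We put ${}^pD^{\le\kappa}={}^pD^{\le0}[-\kappa]$. A complex in both ${}^pD^{\le 0}$ and ${}^pD^{\ge 0}$ is perverse.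

For example, if $W$ is smooth of pure dimension $n$, then $F_W[n]$ satisfies the support condition and is its own dual, so it is perverse.

From Beilinson–Bernstein–Deligne, *Faisceaux pervers* (Thm. 4.1.1 and 4.2.4; classical topology by comparison), we use the following. If $f$ is affine, $Rf_*$ preserves ${}^pD^{\le0}$; in particular $H^m(Y,K)=0$ for $m>0$ if $Y$ is affine and $K\in{}^pD^{\le0}(Y)$. If $f$ has fibres of dimension $\le\kappa$, then $Rf_!$ maps ${}^pD^{\le0}$ to ${}^pD^{\le\kappa}$. Pullback by a smooth map, shifted by the relative dimension, is $t$-exact. From the support condition it is clear that extension by zero from an open set, restriction to an open set, and direct image by a finite map preserve ${}^pD^{\le0}$. Dually, $Ru_*$ for $u$ an open inclusion and $p_*$ for $p$ finite preserve ${}^pD^{\ge0}$.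

**Theorem B.** Let $E$ be $\kappa$-ample of rank $d\ge1$, $V\subset E$ closed, $Z=V\cap s(M)$, and $L\in{}^pD^{\ge0}(V)$. Then $H^m(V,L)\to H^m(Z,L|_Z)$ is bijective for $m<-d-\kappa$ and injective for $m=-d-\kappa$.

**Step 1.** *Keep the setup.* Translate so that $s=0$, and use $X=\overline V$ and all the maps of Sections 4 to 6, with $c$ defined by the $\mathcal O(N)$ of the definition of $\kappa$-ample. Global generation gives $c^{-1}(0)=M$, and then properness follows as in Lemma 4. Now $c^\circ$ is proper with fibres of dimension $\le\kappa$: the fibre over $y$ maps by $\lambda\mapsto[\lambda]$ to a fibre of the morphism defined by $\mathcal O(N)$, and this map has finite fibres since $c(u\lambda)=u^Nc(\lambda)$. Lemma 5, Lemma 6(1)–(4) and formula (2) hold as before, since their proofs used neither finiteness of $c^\circ$, nor irreducibility of $V$, nor the coefficients $\mathbb Z/2$.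

**Step 2.** *The triangle for a general coefficient complex.* Let $h:V\to X$ be the inclusion, which is open, and $K=DL\in{}^pD^{\le0}(V)$. Then $h_!K\in{}^pD^{\le0}(X)$ and $K_A:=r^*h_!K[d]\in{}^pD^{\le0}(A)$. The maps $r$ and $\rho$ are smooth of relative dimensions $d$ and $d-1$ (Lemma 6(3)), so $r^!=r^*[2d]$, $\rho^!=\rho^*[2d-2]$, and
$$i^!r^*=i^!r^![-2d]=\rho^![-2d]=\rho^*[-2].$$
Applying $Rg_*$ to $i_*i^!K_A\to K_A\to Rj_*j^*K_A\to$ gives
$$Rq_*\rho^*h_!K[d-2]\to Rg_*K_A\to B\to,\qquad B=Rq_{U*}j^*K_A. \tag{3}$$

**Step 3.** *Vanishing.* By (2) with $G=h_!K[d]$ we have $\Phi(Rg_*K_A)=0$. As $q_U$ is affine, $B\in{}^pD^{\le0}(E^*)$, so $w^*B\in{}^pD^{\le0}$. Hence $Rc^\circ_*w^*B=Rc^\circ_!w^*B\in{}^pD^{\le\kappa}$, and $w'_!Rc^\circ_*w^*B\in{}^pD^{\le\kappa}(Y)$. By Lemma 5(ii) and affineness of $Y$, $H^m\Phi(B)=0$ for $m>\kappa$. From (3),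
$$H^{m+d-2}\Phi(Rq_*\rho^*h_!K)\cong H^{m-1}\Phi(B)=0\quad\text{for }m-1>\kappa,$$
that is, $H^{m}\Phi(Rq_*\rho^*h_!K)=0$ for $m\ge d+\kappa$.

**Step 4.** *Identify the group that vanishes.* On $q^{-1}(M)=X_\infty$ the complex $\rho^*h_!K$ is zero, because $h_!K$ is zero on $X_\infty$. So Lemma 5(i) and (F3) give $H^m\Phi(Rq_*\rho^*h_!K)=H^m(I,\rho^*h_!K)=H^m(X\setminus Z,h_!K)$. Thus
$$H^m(X\setminus Z,h_!K)=0\quad\text{for }m\ge d+\kappa. \tag{4}$$

**Step 5.** *Dualize.* Let $b:V\setminus Z\to V$, $b':X\setminus Z\to X$ and $h^\circ:V\setminus Z\to X\setminus Z$ be the inclusions, all open. The restriction of $h_!K$ to $X\setminus Z$ is $h^\circ_!b^*K$, with Verdier dual $Rh^\circ_*b^*L$. So (4) and duality over the field $F$, with $X$ compact, give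
$$0=H_c^{-m}(X\setminus Z,Rh^\circ_*b^*L)=H^{-m}(X,b'_!Rh^\circ_*b^*L)\qquad(m\ge d+\kappa).$$
Put $T=Rh_*b_!b^*L$. Its restriction to $X\setminus Z$ is $Rh^\circ_*b^*L$, so there is a canonical map $b'_!Rh^\circ_*b^*L=b'_!b'^*T\to T$, and it is an isomorphism if $T|_Z=0$. Since $Z$ lies in the open set $V$ and $T|_V=b_!b^*L$, this holds. Hence $H^{-m}(X,T)=H^{-m}(V,b_!b^*L)$ and
$$H^m(V,b_!b^*L)=0\quad\text{for }m\le-d-\kappa. \tag{5}$$

**Step 6.** *Conclude.* In the exact sequence
$$H^m(V,b_!b^*L)\to H^m(V,L)\to H^m(Z,L|_Z)\to H^{m+1}(V,b_!b^*L)$$
the first term vanishes for $m\le-d-\kappa$ and the last for $m<-d-\kappa$. $\blacksquare$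

## 9. Homology, proper maps, fundamental groups

**Corollary 1 (Lefschetz theorem).** Let $E$ be $\kappa$-ample of rank $d\ge1$ and $V\subset E$ closed. If $V$ is of pure dimension $n$ and is smooth or a local complete intersection, then $H_m(V,V\cap s(M);\mathbb Z)=0$ for $m\le n-d-\kappa$.

*Proof.* The complex $F_V[n]$ is perverse; for local complete intersections see Dimca, *Sheaves in Topology*, Thm. 5.1.20. Take $L=F_V[n]$, $Z=V\cap s(M)$. Then (5) says $H^m(V,Z;\mathbb Z/\ell)=0$ for $m\le n-d-\kappa$ and every prime $\ell$. Dually $H_m(V,Z;\mathbb Z/\ell)=0$, and by universal coefficients its subgroup $H_m(V,Z;\mathbb Z)\otimes\mathbb Z/\ell$ is zero. A finitely generated abelian group with $G\otimes\mathbb Z/\ell=0$ for all primes $\ell$ is zero, and these groups are finitely generated because $V$ and $Z$ are algebraic varieties. $\square$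

**Corollary 2 (connectedness for proper maps).** Let $E$ be $\kappa$-ample of rank $d\ge1$, $T$ an irreducible variety, and $p:T\to E$ a proper morphism. If $\dim p(T)\ge d+\kappa$, then $p^{-1}(s(M))\neq\emptyset$. If $\dim p(T)>d+\kappa$, then $p^{-1}(s(M))$ is connected.

**Step 1.** *Reduce to a finite map from a normal variety.* Stein factorization gives $T\to T''\to E$ with the first map proper, surjective, with connected fibres, and the second finite; $T''$ is irreducible. Under the first map, preimages of connected closed sets are connected, so we may replace $T$ by $T''$. Let $\tilde T\to T''$ be the normalization. It is surjective, and images of connected sets are connected, so it suffices to treat the finite map $\tilde p:\tilde T\to V:=p(T)$. Here $V$ is closed in $E$. Put $\nu=\dim\tilde T=\dim V$ and $\tilde Z=\tilde p^{-1}(s(M))$.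

**Step 2.** *Choose a coefficient complex that sees connectedness.* Let $u$ be the inclusion of the smooth locus in $\tilde T$ and $L=\tilde p_*Ru_*F[\nu]$. As recalled in Section 8, $F[\nu]$ is perverse on the smooth locus and $Ru_*$, $\tilde p_*$ preserve ${}^pD^{\ge0}$, so $L\in{}^pD^{\ge0}(V)$. The lowest cohomology sheaf of $Ru_*F[\nu]$ is $u_*F$, in degree $-\nu$. Since $\tilde T$ is normal, it is locally irreducible, so each point has arbitrarily small open neighborhoods whose smooth part is connected; hence $u_*F$ is the constant sheaf $F$. (One may equally take $L=\tilde p_*IC_{\tilde T}$, whose lowest cohomology sheaf is the same.)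

**Step 3.** *Apply Theorem B in degree $-\nu$.* Only the lowest sheaf contributes to cohomology in degree $-\nu$. So $H^{-\nu}(V,L)=H^0(\tilde T,F)=F$, since $\tilde T$ is connected. By base change for the finite map $\tilde p$, $H^{-\nu}(Z,L|_Z)=H^0(\tilde Z,F)$ with $Z=V\cap s(M)$. The map of Theorem B is the restriction $F\to H^0(\tilde Z,F)$. If $\nu\ge d+\kappa$ it is injective, so $\tilde Z\ne\emptyset$. If $\nu>d+\kappa$ it is bijective, so $\tilde Z$ is connected. $\square$

**Corollary 3.** Let $E$ be $\kappa$-ample of rank $d\ge1$ and $V\subset E$ closed. If $V$ is normal and irreducible with $\dim V>d+\kappa$, then $\pi_1^{\text{ét}}(V\cap s(M))\to\pi_1^{\text{ét}}(V)$ is surjective.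

*Proof.* Surjectivity means that every connected finite étale cover $T\to V$ restricts to a connected cover of $V\cap s(M)$. Such a $T$ is normal, since it is étale over a normal variety, and connected, hence irreducible. It is finite over $E$, with image $V$. Corollary 2 shows that the preimage of $s(M)$ in $T$ is connected. $\square$

## 10. Two points times $G$: the bounds are sharp

Let $T=\mathbb P^d$ and $E_T=\mathcal O(1)^{d-1}\oplus\mathcal O(2)$ with $d\ge1$. Let $G$ be an irreducible projective variety of dimension $\kappa$, $M=T\times G$, and $E=\mathrm{pr}_1^*E_T$.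

The bundle $E_T$ is ample, and $\mathbb P(E)=\mathbb P(E_T)\times G$. If $\mathcal O_{\mathbb P(E_T)}(N)$ is very ample, its pullback $\mathcal O_{\mathbb P(E)}(N)$ is globally generated. As $H^0(G,\mathcal O_G)=\mathbb C$, it has the same sections, so it defines the projection to $\mathbb P(E_T)$ followed by an embedding, with fibres $G$. So $E$ is $\kappa$-ample, and it is ample if $G$ is a point.

Let $V$ be the image of the pullback of a general section of $E_T$, and let $s=0$. Then $V\cong M$ is irreducible of dimension $n=d+\kappa$. The $d-1$ general hyperplanes in $\mathbb P^d$ meet in a line, and a general quadric meets this line in two points, so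
$$s^{-1}(V)=\{2\text{ points}\}\times G,$$
which is disconnected. With $\kappa=0$ this shows that $n>d$ cannot be weakened to $n\ge d$ in the connectedness claim of Theorem A. For general $\kappa$ it shows the same for $n>d+\kappa$ in Corollary 2. For $d=\kappa=1$ and $G=\mathbb P^1$ it is the third example of Section 1.

The non-emptiness bound is also sharp. A general section of $\mathcal O(1)^d$ on $\mathbb P^{d-1}$ consists of $d$ independent linear forms and has no zeros. Pulled back to $\mathbb P^{d-1}\times G$, its image $V$ has dimension $n=d-1+\kappa$, one less than the bound, and $V$ does not meet the zero section.
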